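# Covering the Hilbert cube by two subspaces of $\mathbb N_{\mathrm{cof}}^\omega$

## 1. Finite-dimensional cubes inside $\mathbb N_{\mathrm{cof}}^\omega$

Suppose a number $n$ is described to you only by refutations: somebody lists, in some order, all numbers different from $n$. Every wrong guess is eventually refuted, but no finite part of the list tells you what $n$ is. Now allow countably many such numbers at once. Can this kind of description encode the points of a cube? We may cut the cube into countably many parts and use a different encoding on each. For finite-dimensional cubes this is easy, and we begin there. First the terms.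

**Definition (represented spaces).** A represented space $\mathbf X=(X,\delta_X)$ is a set $X$ with a surjective partial map $\delta_X:\subseteq\mathbb N^{\mathbb N}\to X$. If $\delta_X(p)=x$, we call $p$ a name of $x$. A subset of a represented space carries the restricted representation. A map between represented spaces is computable if some partial computable function on $\mathbb N^{\mathbb N}$ sends every name of a point in its domain to a name of the image point. Two spaces are computably homeomorphic if there is a bijection between them that is computable in both directions.

For example, a Cauchy name of $x\in[0,1]$ is a sequence of (codes of) rationals $q_0,q_1,\dots$ with $|x-q_n|\le 2^{-n}$. A name of a point of $[0,1]^d$ is a $d$-tuple of such names, interleaved.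

**Definition ($\mathbb N_{\mathrm{cof}}$ and its power).** $\mathbb N_{\mathrm{cof}}$ is $\mathbb N$ with the cofinite topology, where a name of $n$ is an enumeration of $\mathbb N\setminus\{n\}$. A name of a point $f\in\mathbb N_{\mathrm{cof}}^\omega$ is a sequence of names of its coordinates $f(0),f(1),\dots$; equivalently, it is an enumeration of all pairs $(i,m)$ with $f(i)\ne m$.

For example, $0,1,2,4,5,6,\dots$ is a name of $3$. The nonempty open sets of $\mathbb N_{\mathrm{cof}}$ are the cofinite ones, so any two of them meet: the space is not Hausdorff. Its closed sets are the finite sets and $\mathbb N$.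

**Definition ($\sigma$-embedding).** $\mathbf X$ $\sigma$-embeds into $\mathbf Y$ if $\mathbf X=\bigcup_{n\in\mathbb N}\mathbf X_n$ for some subspaces $\mathbf X_n\subseteq\mathbf X$, and there are subspaces $\mathbf Y_n\subseteq\mathbf Y$ such that $\mathbf X_n$ and $\mathbf Y_n$ are computably homeomorphic for every $n$.

The pieces may be arbitrary sets, and nothing needs to be uniform in $n$.

**Proposition 1.** For every $d\ge1$, the cube $[0,1]^d$ $\sigma$-embeds into $\mathbb N_{\mathrm{cof}}^\omega$.

**Step 1: Baire space embeds.** The purpose is to get positive information out of refutations. Let $\langle i,j\rangle$ be a computable pairing of $\mathbb N\times\mathbb N$ with $\mathbb N$. For $f\in\mathbb N^{\mathbb N}$ let $\varphi(f)\in\mathbb N_{\mathrm{cof}}^\omega$ have coordinate $1$ at $\langle i,j\rangle$ if $f(i)=j$, and coordinate $0$ otherwise. From $f$ we know each coordinate of $\varphi(f)$, so we can enumerate everything else; thus $\varphi$ is computable. Conversely, given a name of $\varphi(f)$ and a number $i$, search for a $j$ such that $0$ gets refuted at coordinate $\langle i,j\rangle$. The only such $j$ is $f(i)$. So $\varphi$ is injective with computable inverse.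

**Step 2: irrational points embed into Baire space.** The purpose is to have pieces on which real numbers can be replaced by digits. If $x\in[0,1]$ is irrational, then for each rational $q$ we can decide from a Cauchy name whether $x<q$ or $x>q$, because one of the two holds strictly. Hence the binary expansion of $x$ can be computed from a name of $x$, and $x$ can be computed from its binary expansion.

**Step 3: countably many pieces.** For $A\subseteq\{1,\dots,d\}$ and rationals $q=(q_i)_{i\in A}$ in $[0,1]$ let
$$X_{A,q}=\{x\in[0,1]^d: x_i=q_i\text{ for }i\in A,\ x_i\text{ irrational for }i\notin A\}.$$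
There are countably many such sets and they cover $[0,1]^d$. On $X_{A,q}$ the finitely many rationals $q_i$ are fixed and can be built into the program, so the interleaved binary expansions of the coordinates $x_i$, $i\notin A$, give a computable homeomorphism onto a subspace of $\mathbb N^{\mathbb N}$ (if nothing is left to interleave, use the zero sequence). Compose with $\varphi$. $\square$

What changes for the Hilbert cube $Q=[0,1]^\omega$? Step 3 stops at the word "countably": the set of rational coordinates is now an arbitrary $A\subseteq\mathbb N$, with arbitrary rational values on it, so there are uncountably many pieces. A cleverer choice of pieces inside $\mathbb N^{\mathbb N}$ does not help. Subspaces of $\mathbb N^{\mathbb N}$ are zero-dimensional, and a classical theorem of dimension theory says that $Q$ is not a countable union of zero-dimensional subspaces $Z_0,Z_1,\dots$. To see this from two textbook facts: by the separation theorem for zero-dimensional subsets of separable metric spaces, there is a partition $L_n$ between the faces $x_n=0$ and $x_n=1$ with $L_n\cap Z_n=\emptyset$. If the $Z_n$ covered $Q$, then $\bigcap_nL_n=\emptyset$, so $\bigcap_{n<N}L_n=\emptyset$ for some $N\geq 1$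 by compactness. Restricted to $[0,1]^N\times\{0\}\times\{0\}\times\cdots$, this contradicts the form of Brouwer's theorem which says that partitions between the $N$ pairs of opposite faces of $[0,1]^N$ have a common point.

So for $Q$ we must use something that $\mathbb N_{\mathrm{cof}}^\omega$ can do and $\mathbb N^{\mathbb N}$ cannot.

## 2. Two theorems and what they say about enumeration degrees

The Hilbert cube carries the metric $d(x,y)=\sum_i2^{-i-1}|x_i-y_i|\le1$ and its Cauchy representation as a computable metric space. The question "Does $[0,1]^\omega$ $\sigma$-embed into $\mathbb N_{\mathrm{cof}}^\omega$?" is taken from "How computability-theoretic degree structures and topological spaces are related" (http://lagrange.math.siu.edu/calvert/OnlineSeminar/Pauly200924.pdf). The answer is yes.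

**Theorem 1.** $[0,1]^\omega=\mathbf X_1\cup\mathbf X_2$ with each $\mathbf X_\varepsilon$ computably homeomorphic to a subspace of $\mathbb N_{\mathrm{cof}}^\omega$. Hence $[0,1]^\omega$ $\sigma$-embeds into $\mathbb N_{\mathrm{cof}}^\omega$.

**Theorem 2.**

1. The same holds, with two pieces, for every computable metric space.
2. The number two is optimal. No space containing a computably embedded copy of $[0,1]$, in particular not $[0,1]^\omega$, is computably homeomorphic to a subspace of $\mathbb N_{\mathrm{cof}}^\omega$.
3. $\mathbb N_{\mathrm{cof}}^\omega$ is not a countable union of Hausdorff subspaces. Hence it does not $\sigma$-embed into $[0,1]^\omega$, and the continuous degrees form a proper subclass of the graph-cototal degrees.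
4. For a separable metric space $X$, the following are equivalent: (i) $X$ embeds topologically in $\mathbb N_{\mathrm{cof}}^\omega$; (ii) every open subset of $X$ is a countable disjoint union of closed subsets of $X$; (iii) for every $\epsilon>0$, $X$ has a countable partition into closed sets of diameter $\le\epsilon$.

The degree-theoretic meaning rests on quoted results. For points $x\in\mathbf X$ and $y\in\mathbf Y$ write $x\le_Ty$ if some partial computable $F:\subseteq\mathbf Y\to\mathbf X$ has $F(y)=x$; that is, one program turns every name of $y$ into a name of $x$. Let $\mathrm{Spec}(\mathbf X)$ be the set of degrees of points of $\mathbf X$. Recall that $A\le_eB$, for $A,B\subseteq\mathbb N$, means that one effective procedure turns every enumeration of $B$ into an enumeration of $A$. An enumeration degree is total if it contains a set of the form $A\oplus(\mathbb N\setminus A)$, and a degree $\mathbf a$ is almost-total if $\mathbf a\vee\mathbf b$ is total for every total $\mathbf b\not\le\mathbf a$. The graph-cototal degrees are the enumeration degrees of complements of graphs of functions $f:\mathbb N\to\mathbb N$. A name of $f\in\mathbb N_{\mathrm{cof}}^\omega$ is precisely an enumeration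 of the complement of the graph of $f$; for computable $f$, for instance, this set is c.e. and the degree is the least one. The quoted background is as follows.

* (Kihara and Pauly) $\mathrm{Spec}(\mathbf X)\subseteq\mathrm{Spec}(\mathbf Y)$ holds if and only if $\mathbf X$ $\sigma$-embeds into $\mathbf Y$.
* $\mathrm{Spec}([0,1]^\omega)$ is the set of continuous degrees; by Andrews, Igusa, Miller and Soskova these are exactly the almost-total enumeration degrees.
* (Kihara, Ng and Pauly) $\mathrm{Spec}(\mathbb N_{\mathrm{cof}}^\omega)$ is exactly the set of graph-cototal enumeration degrees.

Hence the question is equivalent to Miller's question whether all almost-total enumeration degrees are graph-cototal, and Theorem 1 answers it positively: every almost-total enumeration degree is graph-cototal. The proofs of the theorems below do not use this background, except for the last clause of Theorem 2(3).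

## 3. Closed partitions, and why one piece is not enough

What is a map into $\mathbb N_{\mathrm{cof}}$? Topologically, $g:X\to\mathbb N_{\mathrm{cof}}$ is continuous if and only if every fiber $g^{-1}(m)$ is closed. So $g$ is a partition of $X$ into closed sets labeled by natural numbers. The computable version is just as plain: $g$ is computable if and only if, uniformly in $m$, we can recognize from a name of $x$ that $g(x)\ne m$. A map into discrete $\mathbb N$ needs open fibers, which is much more.

For example, let $X=\{0\}\cup\{\frac1{j+1}:j\in\mathbb N\}$ with $g(0)=0$ and $g(\frac1{j+1})=j+1$. We refute $0$ when we see $x>0$, and we refute $j+1$ when we see $x\ne\frac1{j+1}$. So $g:X\to\mathbb N_{\mathrm{cof}}$ is computable, although it is not continuous into discrete $\mathbb N$, as $\{0\}$ is not open in $X$. The example also carries a warning: $g$ is injective but not an embedding, since $\{1\}$ is open in $X$ while its image, a singleton, is not open in $\mathbb N_{\mathrm{cof}}$.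

**Lemma 1 (continuity).** Computable maps between subspaces of $Q$ and of $\mathbb N_{\mathrm{cof}}^\omega$ are continuous, also if they are computable only relative to an oracle. So computable homeomorphisms between such subspaces are homeomorphisms.

**Proof.** Up to computable equivalence, a name of $x\in Q$ enumerates all rational balls containing $x$, and a name of $f\in\mathbb N_{\mathrm{cof}}^\omega$ enumerates all pairs $(i,m)$ with $f(i)\ne m$. In both cases a name enumerates the subbasic open sets containing the point. So the points that have a name extending a given finite word are those that lie in the finitely many subbasic sets listed in the word; they form an open set, also relative to any subspace. Let $h$ be computable, possibly in an oracle, and let $h(y)\in V$ with $V$ subbasic open. On a name of $y$, a realizer of $h$ lists $V$ after reading a finite prefix $w$. If $y'$ is any point of the domain that has a name extending $w$, the realizer lists $V$ on that name too, so $h(y')\in V$. These $y'$ form a neighborhood of $y$. $\square$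

Here is the obstruction to using a single piece. The statement for arbitrary continua is Sierpiński's theorem (Engelking, *General Topology*, Thm. 6.1.27); we need only the interval.

**Lemma 2.** If $[0,1]=\bigcup_{m\in\mathbb N}C_m$ with pairwise disjoint closed sets $C_m$, then some $C_m$ equals $[0,1]$.

**Proof.** Suppose at least two $C_m$ are nonempty. Interiors are taken in $[0,1]$. Let $D=[0,1]\setminus\bigcup_m\operatorname{int}C_m$, a closed set. If $D$ were empty, every $x\in C_m$ would lie in some $\operatorname{int}C_{l}\subseteq C_l$, with $l=m$ by disjointness. So every $C_m$ would be open, and a nonempty $C_m$ would be clopen and proper, against connectedness. So $D$ is nonempty and compact, and it is the union of the closed sets $C_m\cap D$. By the Baire category theorem there are an $m$ and a relatively open interval $J\subseteq[0,1]$ with $\emptyset\ne J\cap D\subseteq C_m$.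

Pick $p\in J\cap D$. Then $p\in C_m$ and $p\notin\operatorname{int}C_m$, so $J$ contains some $y\notin C_m$, say $y\in C_{m'}$ with $m'\ne m$. Assume $y<p$; the other case is symmetric. Let $z=\sup\{t\in[y,p]:[y,t]\subseteq C_{m'}\}$. As $C_{m'}$ is closed, $[y,z]\subseteq C_{m'}$, and $z<p$ because $p\in C_m$. By the choice of $z$ we have $z\notin\operatorname{int}C_{m'}$. For $l\ne m'$ we have $z\notin C_l$. Hence $z\in D$. But $z\in J$ since $y\le z<p$, so $z\in J\cap D\subseteq C_m$, which contradicts $z\in C_{m'}$. $\square$

**Proof of Theorem 2(2).** Suppose a space with a computably embedded copy of $[0,1]$ were computably homeomorphic to a subspace of $\mathbb N_{\mathrm{cof}}^\omega$. Composing, we get a computable homeomorphism $e$ of $[0,1]$ onto a subspace of $\mathbb N_{\mathrm{cof}}^\omega$, continuous by Lemma 1. For each $k$ the sets $\{x:e(x)_k=m\}$, $m\in\mathbb N$, form a countable partition of $[0,1]$ into closed sets. By Lemma 2 each coordinate of $e$ is constant, so $e$ is constant, a contradiction. The cube $Q$ contains the computable copy $t\mapsto(t,0,0,\dots)$ of $[0,1]$, so one piece does not suffice for $Q$. The argument relativizes to any oracle, since Lemma 1 does. $\square$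

## 4. Effectively closed subsets of $Q$

Rational balls are the sets $B(c,r)$ with $r>0$ rational and $c\in Q$ a point with rational coordinates, all but finitely many of them $0$. List them as $(U_k)_k$. A set $P\subseteq Q$ is $\Pi^0_1$ if $Q\setminus P$ is a c.e. union of rational balls; an index of $P$ is a program for the enumeration (which may stall, so that $P=Q$ is allowed). From a name of $x$ we can recognize $x\in U_k$, hence also $x\notin P$. For example, $[0,\frac12]\times[0,1]^\omega$ is $\Pi^0_1$. We use four standard facts.

(a) Finite unions and intersections of $\Pi^0_1$ sets, and preimages of rational closed intervals under computable maps $Q\to\mathbb R$, are $\Pi^0_1$, uniformly in indices. For unions, note that $B(c_1,r_1)\cap B(c_2,r_2)$ is the union of all rational balls $B(c,r)$ with $d(c,c_j)+r<r_j$ for $j=1,2$. For preimages, the preimage of an open rational set under a computable map is a c.e. union of rational balls.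

(d) For each $k$, the cubes $\prod_{i<k+2}[\frac{a_i}{2^{k+2}},\frac{a_i+1}{2^{k+2}}]\times[0,1]^\omega$ with integers $0\le a_i<2^{k+2}$ form a finite cover $B^k_1,\dots,B^k_{q_k}$ of $Q$ by uniformly $\Pi^0_1$ sets of diameter $\le2^{-k}$. Indeed, the first $k+2$ coordinates contribute at most $2^{-k-2}$ to a distance inside a cube, and the others at most $\sum_{i\ge k+2}2^{-i-1}=2^{-k-2}$.

(b) $Q$ is effectively compact, so "$P\subseteq U_k$" is semidecidable, uniformly in an index of the $\Pi^0_1$ set $P$. It says that $U_k$ and the balls enumerated into $Q\setminus P$ cover $Q$, and by compactness finitely many of them do. That finitely many rational balls $B(c_j,r_j)$ cover $Q$ is semidecidable: search for a $k$ such that every cube in (d), with its rational corner point $p$ (tail $0$), satisfies $d(p,c_j)+2^{-k}<r_j$ for some $j$. If this holds, the balls cover $Q$. If the balls cover $Q$, then the continuous function $\max_j(r_j-d(x,c_j))$ is positive and has a positive minimum on $Q$, and any $k$ with $2^{-k}$ below that minimum works.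

(c) Uniformly from an index of a $\Pi^0_1$ set $K$ one gets a computable $\rho_K:Q\to[0,\frac12]$ with $\rho_K^{-1}(0)=K$. If $Q\setminus K=\bigcup_kB(c_k,r_k)$, put $\rho_K(x)=\sum_k2^{-k-2}\min(1,\max(0,r_k-d(x,c_k)))$, where a stalled stage $k$ contributes $0$. The sum is at most $\sum_k2^{-k-2}=\frac12$, its tails are bounded by those of a geometric series, and it is positive exactly when $x$ lies in one of the balls.

## 5. From small closed partitions to a computable embedding

Section 3 says that coordinates of a map into $\mathbb N_{\mathrm{cof}}^\omega$ are closed partitions. The next lemma says that a piece of $Q$ embeds computably as soon as it has effective closed partitions of arbitrarily small mesh. The sets $F_{n,m}$ below live in $Q$; they need only cover the piece $X$, and some may be empty.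

**Lemma A.** Let $X\subseteq Q$ and let $(F_{n,m})_{n\ge1,m\in\mathbb N}$ be uniformly $\Pi^0_1$ subsets of $Q$ such that for every $n$: the sets $F_{n,m}$ ($m\in\mathbb N$) are pairwise disjoint, $X\subseteq\bigcup_mF_{n,m}$, and $\operatorname{diam}F_{n,m}\le2^{-n}$ for all $m$. Then $X$ is computably homeomorphic to a subspace of $\mathbb N_{\mathrm{cof}}^\omega$.

Why not just map $x$ to the sequence of indices $m$ of the pieces containing it? That map is computable, but the warning in Section 3 applies: knowing which pieces $x$ avoids need not confine $x$ in finite time. The remedy is the trick from Step 1 of Proposition 1: use one coordinate per basic ball $U_k$, and reserve the value $0$ for "outside $U_k$". Then refuting $0$ is positive information.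

**Step 1: addresses.** The purpose is to combine the partitions into nested ones. For $x\in X$ let $h_x(n)$ be the unique $m$ with $x\in F_{n,m}$, and let $h_x|_n=(h_x(1),\dots,h_x(n))$. For a string $\tau=(m_1,\dots,m_r)$ let $F_\tau=\bigcap_{s\le r}F_{s,m_s}$, with $F_\emptyset=Q$. If $\tau,\tau'$ are incomparable, they differ at some position $s$, so $F_\tau\cap F_{\tau'}=\emptyset$ by disjointness of the $s$th family. For $x\in X$ we have $x\in F_\tau$ if and only if $\tau$ is a prefix of $h_x$.

**Step 2: cutting $X\cap U_k$ into closed parts.** The purpose is a decidable set of strings $\tau$ such that the sets $F_\tau$ partition $X\cap U_k$. Fix $k$. Call $\tau$ $k$-good if for some prefix $\tau'$ of $\tau$ (possibly $\tau$ itself) the procedure of (b) confirms $F_{\tau'}\subseteq U_k$ within $|\tau|$ steps. This is decidable, since there are finitely many prefixes and a time bound. It is closed under extension of $\tau$, and if $\tau$ is $k$-good, then $F_\tau\subseteq F_{\tau'}\subseteq U_k$. Call $\tau$ $k$-selected if it is $k$-good and no proper prefix of it is. This too is decidable, and distinct $k$-selected strings are incomparable.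

Let $x\in X\cap U_k$, where $U_k=B(c,r)$. Choose $n\ge1$ with $2^{-n}<r-d(x,c)$. The set $F_{h_x|_n}$ contains $x$ and has diameter at most $2^{-n}$, so it is contained in $U_k$. This is confirmed after some number $s$ of steps, so $h_x|_{\max(n,s)}$ is $k$-good, and the shortest $k$-good prefix of $h_x$ is $k$-selected. By Step 1 and incomparability it is the only $k$-selected $\tau$ with $x\in F_\tau$. If on the other hand $x\in X\setminus U_k$, then no $k$-selected $\tau$ has $x\in F_\tau$, because $F_\tau\subseteq U_k$.

**Step 3: the map and its computability.** The purpose is to turn these partitions into coordinates. For $x\in X$ let $g_k(x)=0$ if $x\notin U_k$, and $g_k(x)=1+\mathrm{code}(\tau)$ if $x\in F_\tau$ with $\tau$ $k$-selected. From a name of $x\in X$ we enumerate $\mathbb N\setminus\{g_k(x)\}$, uniformly in $k$, as follows: enumerate $0$ when $x\in U_k$ is observed; enumerate $1+j$ at once if $j$ is not the code of a $k$-selected string; and enumerate $1+\mathrm{code}(\tau)$, for $\tau$ $k$-selected, when $x\notin F_\tau$ is observed. Each of these numbers is enumerated exactly when it differs from $g_k(x)$. So $g=(g_k)_k:X\to\mathbb N_{\mathrm{cof}}^\omega$ is computable.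

**Step 4: the inverse.** The purpose is to recover $x$. From a name of $g(x)$ we enumerate the set of $k$ for which $0$ is refuted at coordinate $k$, which is $\{k:x\in U_k\}$. Waiting, for each $n$, for a ball of radius at most $2^{-n}$ and writing down its center yields a Cauchy name of $x$. So $g$ is injective and its inverse is computable. $\square$

## 6. One scale: closed shells in two colors

By Lemma A, we want to split $Q$ into two pieces, each having effective small closed partitions at all scales. Take first a single scale.

Let $B_1,\dots,B_q$ be a finite cover of $Q$ by small closed sets. The obvious partition puts $x$ into class $i$ if $i$ is least with $x\in B_i$. Its classes $B_i\setminus\bigcup_{j<i}B_j$ are closed minus closed, hence not closed in general. But such a set can be exhausted from inside: with $K_i=\bigcup_{j<i}B_j$ and $\rho_i=\rho_{K_i}$, it is the union over $c\in\mathbb N$ of the closed shells $\{x\in B_i:2^{-c-1}\le\rho_i(x)\le2^{-c}\}$. Shells with different $i$ are disjoint. For the same $i$, consecutive shells share the level set $\rho_i=2^{-c-1}$, while shells with $|c-c'|\ge2$ are disjoint. So we color: $c$ has color $1$ if $c$ is even, and color $2$ if $c$ is odd.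 The shells of one color are pairwise disjoint closed sets, and the two colors together cover $Q$.

Here is a picture on $[0,1]$, with $B_1=[0,\frac12]$, $B_2=[\frac12,1]$, $\rho_1=\frac12$ constant, and $\rho_2(x)=\max(0,x-\frac12)$. In $B_2$ the shells for $c=0,1,2,3,4,\dots$ are
$$\{1\},\quad[\tfrac34,1],\quad[\tfrac58,\tfrac34],\quad[\tfrac9{16},\tfrac58],\quad[\tfrac{17}{32},\tfrac9{16}],\ \dots$$
The even ones $\{1\},[\frac58,\frac34],[\frac{17}{32},\frac9{16}],\dots$ are disjoint, and so are the odd ones $[\frac34,1],[\frac9{16},\frac58],\dots$. In $B_1$ the whole set $[0,\frac12]$ is the shell for $c=0$ and for $c=1$.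

Now all scales at once. The direct attempt is to do this independently for every $k$ with the cover $B^k_1,\dots,B^k_{q_k}$. Each $x$ has at each scale at least one color available, but which one depends on $x$ and on the scale. For $\sigma:\{1,2,\dots\}\to\{1,2\}$, let $X_\sigma$ be the set of $x$ lying, for every $k$, in a shell of color $\sigma(k)$ at scale $k$. For computable $\sigma$, Lemma A applies to $X_\sigma$, but the argument produces one piece for each of uncountably many $\sigma$. This is where it stops.

A pigeonhole suggests itself: every $x$ has some color $\varepsilon$ at infinitely many scales. So try to build the $n$th partition for color $\varepsilon$ from the shells met when color $\varepsilon$ occurs for the $n$th time. This leaves two pieces, but the $n$th family now mixes shells from different scales, and these collide. In the picture, color $1$ occurs at scale one on $[\frac58,\frac34]$ and on $\{1\}$, while a point of $(\frac34,1)$ must wait for a later scale. A later shell that contains points of $(\frac34,1)$ may also contain $\frac34$, and then it meets $[\frac58,\frac34]$. Removing the overlap would destroy closedness.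

The way out has two parts. First, at the next scale do not subdivide $Q$, but each open shell separately, such as $(\frac34,1)$, by closed shells that stay inside it and accumulate only at its boundary: the boundary is added to the set $K$ from which $\rho$ measures. A point that waits for color $\varepsilon$ then waits inside an open shell of the other color, which is disjoint from every closed shell of color $\varepsilon$ at that node. Second, the points on the level sets, like $\frac34$, belong to no open shell. They do belong to closed shells of both colors, so both colors have occurred for them, and both counts go up. The bookkeeping is a tree.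

## 7. The tree of open shells

**Step 1: defining the tree.** The purpose of this step is to record, along every branch, where a point sits and how often each color has occurred. By recursion we define nodes $\nu$ (finite sequences of triples), uniformly $\Pi^0_1$ sets $M_\nu,R_\nu\subseteq Q$, the set $N_\nu:=M_\nu\setminus R_\nu$, and counters $a^1_\nu,a^2_\nu\in\mathbb N$. The root is the empty sequence, with $M=Q$, $R=\emptyset$ and counters $(0,0)$.

Given $\nu$, let $k=|\nu|+1$ and write $B_i=B_i^k$. For $1\le i\le q_k$ put $K_{\nu,i}=R_\nu\cup\bigcup_{j<i}B_j$ and $\rho_{\nu,i}=\rho_{K_{\nu,i}}$, and for $c\in\mathbb N$ let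
$$T_{\nu,i,c}=\{x\in M_\nu\cap B_i:2^{-c-1}\le\rho_{\nu,i}(x)\le2^{-c}\},\qquad E_{\nu,i,c}=\{x\in M_\nu\cap B_i:\rho_{\nu,i}(x)=2^{-c}\}.\tag{1}$$
The children of $\nu$ are of two types.

* For $c\ge1$, the child $\nu^\frown(i,c,0)$ has $M=E_{\nu,i,c}$ and $R=\emptyset$; both counters increase by $1$.
* For $c\ge0$, the child $\nu^\frown(i,c,1)$ has $M=T_{\nu,i,c}$ and $R=E_{\nu,i,c}\cup E_{\nu,i,c+1}$; only the counter of the color of $c$ increases by $1$.

For a child $\nu'=\nu^\frown(i,c,1)$ of the second type, removing the two level sets gives
$$N_{\nu'}=\{x\in M_\nu\cap B_i:2^{-c-1}<\rho_{\nu,i}(x)<2^{-c}\}.\tag{2}$$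
For a child of the first type, $N=M=E_{\nu,i,c}$. By (a), (c) and (d), all $M_\nu,R_\nu,T_{\nu,i,c},E_{\nu,i,c}$ are uniformly $\Pi^0_1$. Each counter increases by at most $1$ per step, so each counter at $\nu$ is at most $|\nu|$.

In the picture of Section 6 (with its simplified cover and functions at the root), the node $((2,1,1))$ has $M=[\frac34,1]$, $R=\{\frac34,1\}$, $N=(\frac34,1)$ and counters $(0,1)$, since $c=1$ has color $2$. The node $((2,2,0))$ has $M=N=\{\frac34\}$, and both of its counters are $1$.

**Step 2: how the sets $N_\nu$ fit together.** The purpose of this step is to see that every point follows exactly one branch.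

**Claim 1.** (i) $T_{\nu,i,c}\subseteq N_\nu$. (ii) If $i\ne i'$, then $T_{\nu,i,c}\cap T_{\nu,i',c'}=\emptyset$ for all $c,c'$. (iii) $N_\nu$ is the disjoint union of the sets $N_{\nu'}$ over the children $\nu'$ of $\nu$.

**Proof.** (i) A point of $T_{\nu,i,c}$ lies in $M_\nu$ and has $\rho_{\nu,i}>0$, so it is not in $K_{\nu,i}\supseteq R_\nu$.

(ii) Let $i<i'$. Then $T_{\nu,i,c}\subseteq B_i\subseteq K_{\nu,i'}$, so $\rho_{\nu,i'}=0$ on $T_{\nu,i,c}$, while $\rho_{\nu,i'}>0$ on $T_{\nu,i',c'}$.

(iii) Each $N_{\nu'}$ is contained in some $T_{\nu,i,c}$, hence in $N_\nu$ by (i). Children with different $i$ have disjoint $N_{\nu'}$ by (ii). For fixed $i$, the sets $N_{\nu'}$ are given by the conditions $\rho_{\nu,i}=2^{-c}$ with $c\ge1$ and $2^{-c-1}<\rho_{\nu,i}<2^{-c}$ with $c\ge0$, which exclude each other. It remains to cover $N_\nu$. Let $x\in N_\nu$ and let $i$ be least with $x\in B_i$. Then $x\notin R_\nu$ and $x\notin B_j$ for $j<i$, so $x\notin K_{\nu,i}$ and $0<\rho_{\nu,i}(x)\le\frac12$. Such a value is either $2^{-c}$ for some $c\ge1$, or strictly between $2^{-c-1}$ and $2^{-c}$ for some $c$. So $x\in N_{\nu'}$ for a child $\nu'$. $\square$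

By induction, $N_{\nu'}\subseteq N_\nu$ if $\nu'$ extends $\nu$. If $\nu,\nu'$ are incomparable, they extend different children of a common node, so $N_\nu\cap N_{\nu'}=\emptyset$.

## 8. Counting colors: the two pieces

**Step 3: the families.** The purpose is to collect the closed shells in which color $\varepsilon$ occurs for the $n$th time. For $\varepsilon\in\{1,2\}$ and $n\ge1$ let
$$\mathcal F^\varepsilon_n=\{T_{\nu,i,c}:a^\varepsilon_\nu=n-1,\ c\text{ has color }\varepsilon\},\tag{3}$$
indexed by the triples $(\nu,i,c)$. The condition on the triple is decidable, so we may index by $\mathbb N$, assigning $\emptyset$ to numbers that do not code an eligible triple; the sets are then uniformly $\Pi^0_1$ in $n$ and the index. Since $T_{\nu,i,c}\subseteq B_i^{|\nu|+1}$ and $n-1=a^\varepsilon_\nu\le|\nu|$, each member of $\mathcal F^\varepsilon_n$ has diameter at most $2^{-|\nu|-1}\le2^{-n}$.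

**Step 4: disjointness.** The purpose is the one hypothesis of Lemma A that failed for the naive pigeonhole.

**Claim 2.** Members of $\mathcal F^\varepsilon_n$ with different indices are disjoint.

**Proof.** Take $T_{\nu,i,c}$ and $T_{\nu',i',c'}$ in $\mathcal F^\varepsilon_n$ with different indices.

Case $\nu=\nu'$. If $i\ne i'$, use Claim 1(ii). If $i=i'$, then $c\ne c'$ have the same parity, so $|c-c'|\ge2$. Say $c'\ge c+2$; then $2^{-c'}<2^{-c-1}$, so the intervals $[2^{-c-1},2^{-c}]$ and $[2^{-c'-1},2^{-c'}]$ are disjoint, and hence so are the shells.

Case $\nu,\nu'$ incomparable. By Claim 1(i) the two sets lie in $N_\nu$ and $N_{\nu'}$, which are disjoint.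

Case $\nu'$ properly extends $\nu$ (the remaining case is symmetric). Counters are nondecreasing along the tree, and $a^\varepsilon_\nu=a^\varepsilon_{\nu'}=n-1$. So the child of $\nu$ on the way to $\nu'$ leaves the $\varepsilon$-counter unchanged. A child of the first type raises both counters, so this child is $\nu^\frown(j,b,1)$ with $b$ not of color $\varepsilon$. Using Claim 1(i) at $\nu'$ and (2),
$$T_{\nu',i',c'}\subseteq N_{\nu'}\subseteq N_{\nu^\frown(j,b,1)}=\{x\in M_\nu\cap B_j:2^{-b-1}<\rho_{\nu,j}(x)<2^{-b}\}\subseteq T_{\nu,j,b},\tag{4}$$
where $B_j=B_j^{|\nu|+1}$. If $i\ne j$, this is disjoint from $T_{\nu,i,c}$ by Claim 1(ii). If $i=j$, then $c\ne b$ because the colors differ, and $[2^{-c-1},2^{-c}]\cap(2^{-b-1},2^{-b})=\emptyset$. $\square$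

Two choices pay off here. The next level subdivides only the open shell, so (4) gives an open interval, which misses the closed intervals of the other color even at the endpoints. And children on level sets raise both counters. If such a child $\nu^\frown(i,c,0)$ left the $\varepsilon$-counter unchanged, it would not be covered by this argument: its set $E_{\nu,i,c}$ lies inside both $T_{\nu,i,c}$ and $T_{\nu,i,c-1}$, one of which has color $\varepsilon$, so all shells below the child would lie inside that member of the same family.

**Step 5: the pieces embed.** The purpose is to apply Lemma A. Let
$$\mathbf X_\varepsilon=\bigcap_{n\ge1}\bigcup\mathcal F^\varepsilon_n.\tag{5}$$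
By Step 3 and Claim 2, the families $\mathcal F^\varepsilon_n$ satisfy the hypotheses of Lemma A for $X=\mathbf X_\varepsilon$; the covering hypothesis holds by (5). So each $\mathbf X_\varepsilon$ is computably homeomorphic to a subspace of $\mathbb N_{\mathrm{cof}}^\omega$.

**Step 6: the pieces cover.** The purpose is to carry out the pigeonhole.

**Claim 3.** $\mathbf X_1\cup\mathbf X_2=Q$.

**Proof.** Let $x\in Q$. The root has $N=Q$, so by Claim 1(iii) there is an infinite path $\nu_0\subset\nu_1\subset\cdots$, with $\nu_0$ the root and $|\nu_s|=s$, such that $x\in N_{\nu_s}$ for all $s$. Each step increases at least one counter, so for some $\varepsilon$ we have $a^\varepsilon_{\nu_s}\to\infty$. We show $x\in\mathbf X_\varepsilon$. Let $n\ge1$. The $\varepsilon$-counter starts at $0$ and increases by at most $1$ per step, so there is an $s$ with $a^\varepsilon_{\nu_s}=n-1$ and $a^\varepsilon_{\nu_{s+1}}=n$. Write $\nu_{s+1}=\nu_s{}^\frown(i,c,t)$.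

If $t=1$, the counter that increased is that of the color of $c$, so $c$ has color $\varepsilon$. Then $x\in N_{\nu_{s+1}}\subseteq T_{\nu_s,i,c}\in\mathcal F^\varepsilon_n$.

If $t=0$, then $c\ge1$ and $x\in E_{\nu_s,i,c}$, that is, $\rho_{\nu_s,i}(x)=2^{-c}$. This value lies in $[2^{-c-1},2^{-c}]$ and in $[2^{-c},2^{-c+1}]$, so $x\in T_{\nu_s,i,c}\cap T_{\nu_s,i,c-1}$. One of $c,c-1$ has color $\varepsilon$, and the corresponding shell belongs to $\mathcal F^\varepsilon_n$.

In both cases $x\in\bigcup\mathcal F^\varepsilon_n$. As $n$ was arbitrary, $x\in\mathbf X_\varepsilon$. $\square$

This proves Theorem 1; to index the pieces by $\mathbb N$ as in the definition of $\sigma$-embedding, repeat the two pieces. With the background of Section 2, $\mathrm{Spec}([0,1]^\omega)\subseteq\mathrm{Spec}(\mathbb N_{\mathrm{cof}}^\omega)$, so every almost-total enumeration degree is graph-cototal.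

## 9. Computable metric spaces

**Proof of Theorem 2(1).** Every computable metric space embeds computably into $Q$, and the two pieces are then inherited. In detail, let $(a_i)$ be the computable dense sequence of the given space $\mathbf Y$ with metric $d$. The map $\iota:x\mapsto(\min(1,d(x,a_i)))_i$ is computable into $Q$. From a name of $\iota(x)$ we compute a name of $x$: for each $n$, search for an $i$ with $\min(1,d(x,a_i))<2^{-n}$, which exists by density, is recognized in finite time, and implies $d(x,a_i)<2^{-n}$; take $a_i$ as the $n$th approximation. So $\iota$ is injective with computable inverse. The sets $\iota^{-1}(\mathbf X_1)$ and $\iota^{-1}(\mathbf X_2)$ cover $\mathbf Y$, and each is computably homeomorphic to a subspace of $\mathbf X_1$ or of $\mathbf X_2$, hence to a subspace of $\mathbb N_{\mathrm{cof}}^\omega$. $\square$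

## 10. $\mathbb N_{\mathrm{cof}}^\omega$ is not a countable union of Hausdorff subspaces

**Proof of Theorem 2(3).** The plan is a Baire category argument, where the category is that of Baire space and the Hausdorff condition refers to the topology of $\mathbb N_{\mathrm{cof}}^\omega$. Suppose $\mathbb N_{\mathrm{cof}}^\omega=\bigcup_nY_n$ with each $Y_n$ Hausdorff. For $s\in\mathbb N^{<\omega}$ let $[s]$ be the set of all $f:\mathbb N\to\mathbb N$ extending $s$.

**Step 1: each $Y_n$ is nowhere dense in the sense of Baire space.** The purpose is the claim that for all $n$ and $s$ there is $s'\supseteq s$ with $[s']\cap Y_n=\emptyset$. Otherwise fix $n,s$ such that $Y_n\cap[s']\ne\emptyset$ for all $s'\supseteq s$. Applying this to $s^\frown0$ and $s^\frown1$ we find distinct $y,y'\in Y_n\cap[s]$. As $Y_n$ is Hausdorff, they have disjoint relatively open neighborhoods, and we may take basic ones: for some $k\ge|s|$ and finite sets $D_i,D_i'$,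
$$y\in\{f\in Y_n:f(i)\notin D_i\text{ for all }i<k\},\qquad y'\in\{f\in Y_n:f(i)\notin D'_i\text{ for all }i<k\}.$$
For $i<|s|$ we have $s(i)=y(i)=y'(i)$, so $s(i)\notin D_i\cup D_i'$. For $|s|\le i<k$ some number lies outside the finite set $D_i\cup D'_i$. So there is $s'\supseteq s$ of length $k$ with $s'(i)\notin D_i\cup D_i'$ for all $i<k$. By assumption some $f\in Y_n\cap[s']$ exists, and it lies in both neighborhoods, a contradiction.

**Step 2: diagonalization.** The purpose is a point outside all $Y_n$. By Step 1 choose $s_0\subseteq s_1\subseteq\cdots$ with $[s_n]\cap Y_n=\emptyset$. Any $f\in\bigcap_n[s_n]$ lies in no $Y_n$, a contradiction.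

**Step 3: consequences.** The purpose is the rest of the statement. If $\mathbb N_{\mathrm{cof}}^\omega$ $\sigma$-embedded into $Q$, it would be a countable union of subspaces that are computably homeomorphic, hence by Lemma 1 homeomorphic, to subspaces of $Q$. These are Hausdorff, against Step 2. By the Kihara–Pauly equivalence, $\mathrm{Spec}(\mathbb N_{\mathrm{cof}}^\omega)\not\subseteq\mathrm{Spec}([0,1]^\omega)$, so some graph-cototal degree is not continuous. With Theorem 1, the continuous degrees form a proper subclass of the graph-cototal degrees. $\square$

## 11. Which separable metric spaces embed in $\mathbb N_{\mathrm{cof}}^\omega$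

Theorem 2(4) is the purely topological counterpart of Lemma A. Here "countable" includes finite and empty. Lemma 2 shows that $[0,1]$ violates (iii) for $\epsilon<1$.

**Proof of (i)⇒(ii).** The purpose is to write open sets as disjoint unions of closed ones, using the coordinates of an embedding. Let $e:X\to\mathbb N_{\mathrm{cof}}^\omega$ be an embedding. The sets $C_{k,m}=\{x:e(x)_k=m\}$ are closed. Put $U_{k,m}=X\setminus C_{k,m}=\bigsqcup_{m'\ne m}C_{k,m'}$. Let $\mathcal A$ be the class of countable disjoint unions of closed subsets of $X$. It contains the closed sets and all $U_{k,m}$. It is closed under countable disjoint unions, and under finite intersections, because $\bigsqcup_iA_i\cap\bigsqcup_jA'_j=\bigsqcup_{i,j}(A_i\cap A'_j)$.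

Let $(V_j)_{j\in\mathbb N}$ list all finite intersections of sets $U_{k,m}$. Since $e$ is an embedding, this is a basis of $X$. Complements of basic sets are closed, hence in $\mathcal A$. One can also see this directly: if $V_i=\bigcap_{l\le r}U_l$ with each $U_l$ some $U_{k,m}$ and $C_l=X\setminus U_l$, then sorting the points outside $V_i$ by the least $l$ with $x\in C_l$ gives $X\setminus V_i=\bigsqcup_{l\le r}(U_1\cap\dots\cap U_{l-1}\cap C_l)\in\mathcal A$. Finally, an open set has the form $\bigcup_{j\in J}V_j$, and sorting its points by the least $j\in J$ with $x\in V_j$ gives
$$\bigcup_{j\in J}V_j=\bigsqcup_{j\in J}\Bigl(V_j\cap\bigcap_{i\in J,\,i<j}(X\setminus V_i)\Bigr)\in\mathcal A.$$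

**Proof of (ii)⇒(iii).** The purpose is to make a small cover disjoint. Given $\epsilon>0$, separability lets us cover $X$ by countably many open sets $U_0,U_1,\dots$ of diameter $\le\epsilon$. Then $X=\bigsqcup_j\bigl(U_j\setminus\bigcup_{i<j}U_i\bigr)$. Each term is the intersection of an open set with a closed set. By (ii) the open set is a countable disjoint union of closed sets; intersecting these with the closed set shows the same for the term. All closed sets obtained have diameter $\le\epsilon$.

**Proof of (iii)⇒(i).** The purpose is a continuous map into $\mathbb N_{\mathrm{cof}}$ for each basic open set, as in Lemma A. Take a sequence of countable closed partitions of $X$ with diameters bounded by $2^{-n}$ for the $n$th one, and let $\mathcal P_n$ be the common refinement of the first $n$ of them, $n\ge1$. It is again a countable partition into closed sets, and $\mathcal P_{n+1}$ refines $\mathcal P_n$. Write $P_n(x)$ for the member of $\mathcal P_n$ containing $x$.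

Let $U\subseteq X$ be open. For $x\in U$ let $n(x)$ be the least $n$ with $P_n(x)\subseteq U$; it exists because the diameters tend to $0$. Assign to $x$ the set $P_{n(x)}(x)$. If $y\in P_{n(x)}(x)$, then $P_l(y)=P_l(x)$ for all $l\le n(x)$, so $n(y)=n(x)$ and $y$ is assigned the same set. Hence the assigned sets are pairwise disjoint; they are countably many closed sets with union $U$. Let $g_U:X\to\mathbb N_{\mathrm{cof}}$ send $X\setminus U$ to $0$ and the assigned sets to distinct positive integers. All fibers are closed, so $g_U$ is continuous, and $U=g_U^{-1}(\mathbb N\setminus\{0\})$.

Let $U$ range over a countable basis $(W_k)_k$ of $X$ and put $g=(g_{W_k})_k:X\to\mathbb N_{\mathrm{cof}}^\omega$. It is continuous. It is injective, because distinct points of a metric space are separated by some $W_k$ containing only one of them. It is open onto its image, because $g(W_k)=g(X)\cap\{f:f(k)\ne0\}$. So $g$ is a topological embedding, and Theorem 2 is proved. $\square$
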